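\title{Linear syzygies of abelian surfaces of type $(1,n)$}

\begin{abstract}
Let $(A,L)$ be a complex abelian surface with a polarization of type $(1,n)$. The Hilbert function of its section ring rules out property $(N_p)$ for $p\ge\lfloor n/2\rfloor-3$, $n\ge 8$, and it has been conjectured that for $n\ge10$ a general $(A,L)$ satisfies $(N_p)$ for all smaller $p$. We disprove this: no surface of type $(1,12)$ satisfies $(N_2)$, and no surface of type $(1,15)$ satisfies $(N_3)$. The obstruction is an Euler characteristic that is equivariant for the symmetries of $L$. In the other direction, we prove that a general $(A,L)$ satisfies $(N_p)$ if $n\ge 3p+7$, by degenerating $A$ to a union of chords of an elliptic normal curve. This bound is sharp for $p\le2$.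
\end{abstract}

\section{Introduction}

We work over $\mathbb C$. Let $A=\mathbb C^2/\Lambda$ be an abelian surface and $L$ an ample line bundle of type $(1,n)$, which means that $c_1(L)$, viewed as an integral alternating form on $\Lambda$, has elementary divisors $1$ and $n$. Put
\[
V=H^0(A,L),\qquad S=\operatorname{Sym}V,\qquad R=\bigoplus_{m\ge0}R_m,\quad R_m=H^0(A,L^m).
\]
Then $\dim R_m=nm^2$ for $m\ge1$. \emph{General} always means: outside a proper closed subvariety of the moduli space $\mathcal A_{1,n}$ of $(1,n)$-polarized abelian surfaces, which is irreducible. By results of Reider and Beauville, $L$ is very ample for general $(A,L)$ if and only if $n\ge5$, and then $A\subseteq\mathbb P(V^\vee)=\mathbb P^{n-1}$.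

For $p\ge0$, the pair $(A,L)$ has \emph{property $(N_p)$} if the minimal graded free resolution $\cdots\to P_1\to P_0\to R\to0$ of $R$ over $S$ has $P_0=S$ and $P_i=\bigoplus S(-i-1)$ for $1\le i\le p$. Thus $(N_0)$ says that $S\to R$ is onto, so that $A=\operatorname{Proj}R$ is embedded by $L$ as a projectively normal surface; $(N_1)$ adds that the homogeneous ideal is generated by quadrics; $(N_2)$ adds that the relations among these quadrics are generated by linear ones; and so on. For which $p$ does a general $(A,L)$ have property $(N_p)$?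

A first answer comes from counting. Property $(N_0)$ requires $\dim\operatorname{Sym}^2V=n(n+1)/2$ to be at least $\dim R_2=4n$, that is, $n\ge7$, and Lazarsfeld and Fuentes Garc\'{\i}a proved that $(N_0)$ holds for general $(A,L)$ when $n\ge7$. The same count one degree higher excludes $(N_1)$ for $n\le9$, and Gross and Popescu proved that $(N_1)$ holds for general $(A,L)$ when $n\ge10$. In Section~\ref{sec:count} we carry out the count in every degree: for $n\ge8$ it excludes $(N_p)$ for $p\ge\lfloor n/2\rfloor-3$ and allows every smaller $p$. One would guess that, as for $p=0$ and $p=1$, there is no other obstruction. This is the content of the following conjecture from \cite{RS}.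

\begin{quote}
\textbf{Conjecture.} \emph{A general $(1,n)$-polarized abelian surface with $n\ge10$ has property $(N_p)$ for $0\le p\le\lfloor n/2\rfloor-4$.}
\end{quote}

For $n=12$ it predicts $(N_2)$, and for $n=15$ it predicts $(N_3)$. Both predictions fail, and they fail for every surface of these types.

\begin{theorem}\label{thm:A}
\textup{(i)} No polarized abelian surface of type $(1,12)$ satisfies $(N_2)$.
\textup{(ii)} No polarized abelian surface of type $(1,15)$ satisfies $(N_3)$.
\end{theorem}

What holds for all $n$ is a lower bound of slope $1/3$ and the upper bound of slope $1/2$ given by the count.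

\begin{theorem}\label{thm:B}
If $p\ge0$ and $n\ge3p+7$, a general $(1,n)$-polarized abelian surface satisfies $(N_p)$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $n\ge8$ and $p\ge\lfloor n/2\rfloor-3$, no $(1,n)$-polarized abelian surface satisfies $(N_p)$.
\end{theorem}

\begin{corollary}\label{cor:main}
For general $(A,L)$ of type $(1,n)$,
\[
(N_0)\Leftrightarrow n\ge7,\qquad (N_1)\Leftrightarrow n\ge10,\qquad (N_2)\Leftrightarrow n\ge13.
\]
So the bound in Theorem~\ref{thm:B} is sharp for $p\le2$. Moreover, $(N_3)$ holds for $n\ge16$ and fails for $n\le13$ and for $n=15$.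
\end{corollary}

We do not decide the remaining cases $\frac{n-7}{3}<p\le\lfloor\frac n2\rfloor-4$ with $n\ne12,15$; the first is $n=14$, $p=3$.

Theorem~\ref{thm:A} comes from the fact that no $(A,L)$ is free of symmetry: a Heisenberg group and an involution always act on $R$. The count behind Theorem~\ref{thm:C} therefore splits into one count for each character of a finite group, and one of these can have the wrong sign although their sum has the right one (Section~\ref{sec:equiv}). For Theorem~\ref{thm:B} it suffices, by semicontinuity, to treat one degenerate surface. We choose a surface ruled over an elliptic curve $C$ (Section~\ref{sec:degen}), whose syzygies are governed by semistable bundles on $C$ (Section~\ref{sec:bundles}). The case $p=0$ (Section~\ref{sec:p0}) shows the mechanism and the origin of the number $7$; Section~\ref{sec:general} treats all $p$.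

\section{Koszul cohomology and the dimension count}\label{sec:count}

Let $V$ be a finite-dimensional vector space and $B=\bigoplus_mB_m$ a graded module over $S=\operatorname{Sym}V$. The group $K_{i,q}(B)$ is the cohomology in the middle of
\[
\wedge^{i+1}V\otimes B_{q-1}\to\wedge^iV\otimes B_q\to\wedge^{i-1}V\otimes B_{q+1},
\]
where $v_1\wedge\dots\wedge v_i\otimes f\mapsto\sum_k(-1)^{k-1}v_1\wedge\dots\wedge\widehat{v_k}\wedge\dots\wedge v_i\otimes v_kf$. It equals $\operatorname{Tor}^S_i(B,\mathbb C)_{i+q}$, so the $i$-th term of the minimal resolution of $B$ is $\bigoplus_qK_{i,q}(B)\otimes S(-i-q)$. A short exact sequence $0\to B'\to B\to B''\to0$ gives a long exact sequence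
\begin{equation}\label{eq:les}
\cdots\to K_{i+1,q-1}(B)\to K_{i+1,q-1}(B'')\to K_{i,q}(B')\to K_{i,q}(B)\to\cdots.
\end{equation}
For the section ring $R$ of $(A,L)$ we write $K_{i,q}=K_{i,q}(A,L)=K_{i,q}(R)$. Since $R_0=\mathbb C$ and $R_1=V$, we have $K_{0,0}=\mathbb C$, $K_{0,1}=0$, and $K_{i,0}=0$ for $i\ge1$ because $\wedge^iV\to\wedge^{i-1}V\otimes V$ is injective. Hence
\[
(N_p)\iff K_{i,q}=0\ \text{ for all } 0\le i\le p,\ q\ge2 .
\]
We use the following standard facts on abelian surfaces: $H^j(A,L^m)=0$ for $j>0$ and $m\ge1$; the canonical bundle is trivial; and two ample line bundles with the same first Chern class differ by a translation. By the last fact the groups $K_{i,q}(A,L)$ depend only on the point of $\mathcal A_{1,n}$.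

For $d\ge1$ let $\mathcal K_d$ be the strand of total degree $d$,
\[
\mathcal K_d:\quad0\to\wedge^dV\otimes R_0\to\wedge^{d-1}V\otimes R_1\to\dots\to V\otimes R_{d-1}\to R_d\to0 ,
\]
with cohomology $K_{d,0}=0,\ K_{d-1,1},\ K_{d-2,2},\dots,K_{0,d}$. If $(N_p)$ holds and $d=p+2$, only $K_{p+1,1}$ survives, so its dimension is determined by the Euler characteristic of $\mathcal K_d$. We record this together with a group action, for use in Section~\ref{sec:equiv}. For a graded ring automorphism $g$ of $R$, which acts on $\mathcal K_d$ compatibly with the differential, put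
\begin{equation}\label{eq:Tr}
\operatorname{Tr}_d(g)=\sum_i(-1)^i\operatorname{tr}\bigl(g\,|\wedge^iV\otimes R_{d-i}\bigr)=[t^d]\ \det(1-tg\,|V)\sum_{m\ge0}\operatorname{tr}(g\,|R_m)\,t^m ,
\end{equation}
where $[t^d]$ denotes the coefficient of $t^d$; the second equality holds because $\det(1-tg)=\sum_i(-t)^i\operatorname{tr}(g\,|\wedge^iV)$.

\begin{lemma}\label{lem:euler}
Suppose that $(N_p)$ holds and that a finite group $\Gamma$ acts on $\mathcal K_{p+2}$ through such automorphisms. Then for every character $\chi\colon\Gamma\to\{\pm1\}$,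
\[
\frac{(-1)^{p+1}}{|\Gamma|}\sum_{g\in\Gamma}\chi(g)\operatorname{Tr}_{p+2}(g)=\text{multiplicity of $\chi$ in }K_{p+1,1}\ \ge0 .
\]
\end{lemma}

\begin{proof}
The alternating sum of traces on a complex equals the alternating sum of traces on its cohomology, so $\operatorname{Tr}_{p+2}(g)=(-1)^{p+1}\operatorname{tr}(g\,|K_{p+1,1})$.
\end{proof}

Take $\Gamma$ trivial. From $\sum_{m\ge1}m^2t^m=t(1+t)/(1-t)^3$ we obtain
\begin{equation}\label{eq:identity}
\operatorname{Tr}_d(1)=[t^d]\ \bigl((1-t)^n+nt(1+t)(1-t)^{n-3}\bigr).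
\end{equation}

\begin{proposition}\label{prop:count}
Let $1\le k\le n-2$. If $(N_{k-1})$ holds, then
\begin{equation}\label{eq:ineq}
(n-2-2k)(k+1)(n-k-1)\ge(n-1)(n-2).
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:euler} and \eqref{eq:identity} with $d=k+1$,
\[
\dim K_{k,1}=n\Bigl[\binom{n-3}{k}-\binom{n-3}{k-1}\Bigr]-\binom{n}{k+1}.
\]
Now $\binom{n-3}{k}=\frac{n-2-k}{n-2}\binom{n-2}k$, $\binom{n-3}{k-1}=\frac{k}{n-2}\binom{n-2}k$ and $\binom n{k+1}=\frac{n(n-1)}{(k+1)(n-k-1)}\binom{n-2}k$, so
\[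
\dim K_{k,1}=n\binom{n-2}k\Bigl[\frac{n-2-2k}{n-2}-\frac{n-1}{(k+1)(n-k-1)}\Bigr]\ge0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Since $(N_p)$ implies $(N_{p-1})$, it suffices to take $p=\lfloor n/2\rfloor-3$ and to violate \eqref{eq:ineq} for $k=p+1$. For $n$ even, $k=\frac n2-2$, the left side is $2(\frac n2-1)(\frac n2+1)=\frac12(n^2-4)$, and \eqref{eq:ineq} reads $n^2-6n+8\le0$, which is false for $n>4$. For $n$ odd, $k=\frac{n-5}2$, the left side is $3\cdot\frac{n-3}2\cdot\frac{n+3}2=\frac34(n^2-9)$, and \eqref{eq:ineq} reads $n^2-12n+35\le0$, which is false for $n>7$.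
\end{proof}

\begin{remark}
For $n\ge8$, inequality \eqref{eq:ineq} holds for all $1\le k\le\lfloor n/2\rfloor-3$, so the count does not obstruct the conjecture. Indeed, on this range the left side is a product of positive affine functions of $k$, hence log-concave, and it suffices to test the endpoints. For $k=1$ the difference of the two sides is $(n-2)(n-7)$. For $k=\lfloor n/2\rfloor-3$ it is $n^2-16-(n-1)(n-2)=3(n-6)$ if $n$ is even and $\frac54(n^2-25)-(n-1)(n-2)=\frac14(n-7)(n+19)$ if $n$ is odd.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main} from the theorems]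
All positive statements are cases of Theorem~\ref{thm:B}. Property $(N_0)$ fails for $n\le6$ because $n(n+1)/2<4n$. Property $(N_1)$ fails for $n=7$ by \eqref{eq:ineq} with $k=2$, as $1\cdot3\cdot4<6\cdot5$, and for $n=8,9$ by Theorem~\ref{thm:C}. Property $(N_2)$ fails for $n=10,11$ by Theorem~\ref{thm:C} and for $n=12$ by Theorem~\ref{thm:A}. Property $(N_3)$ fails for $n=13$ by Theorem~\ref{thm:C} and for $n=15$ by Theorem~\ref{thm:A}. The remaining $n$ follow from $(N_p)\Rightarrow(N_{p-1})$.
\end{proof}

\section{The equivariant count}\label{sec:equiv}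

In this section $(A,L)$ is an arbitrary abelian surface of type $(1,n)$.

\subsection{Symmetries of $L$}
A \emph{lift} of an automorphism $f$ of the variety $A$ is a fiberwise linear automorphism $g$ of the total space of $L$ that covers $f$. It acts on $R_m$ by $s\mapsto g^{\otimes m}\circ s\circ f^{-1}$, and this is a graded ring automorphism of $R$. The lifts of the identity are the scalars $z\in\mathbb C^*$; such a $z$ acts on $R_m$ by $z^m$ and on all terms of $\mathcal K_d$ by $z^d$. The lifts of translations form Mumford's theta group $\mathcal G(L)$, a central extension of $K(L)=\{x\in A: t_x^*L\cong L\}$ by $\mathbb C^*$. For type $(1,n)$ one has $K(L)\cong(\mathbb Z/n)^2$, and the commutator in $\mathcal G(L)$ induces a perfect alternating pairing $K(L)\times K(L)\to\mathbb C^*$.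

\begin{lemma}\label{lem:heis}
There are a primitive $n$-th root of unity $\omega$, lifts $\sigma,\tau$ of the translations by a basis of $K(L)$, a lift $\iota$ of a map $y\mapsto x_0-y$, and a basis $(e_i)_{i\in\mathbb Z/n}$ of $V$ such that
\begin{gather*}
\sigma^n=\tau^n=\iota^2=1,\quad\tau\sigma=\omega\sigma\tau,\quad\iota\sigma\iota^{-1}=\sigma^{-1},\quad\iota\tau\iota^{-1}=\tau^{-1},\\
\sigma e_i=e_{i+1},\qquad\tau e_i=\omega^ie_i,\qquad\iota e_i=e_{-i}.
\end{gather*}
\end{lemma}

\begin{proof}
Lift a basis of $K(L)$ to $\sigma,\tau$. Their $n$-th powers are scalars, so after rescaling $\sigma^n=\tau^n=1$. Write $\tau\sigma=\omega\sigma\tau$; if $\omega^h=1$, then $\sigma^h$ is central, so $n\mid h$ because the pairing is perfect. As $\sigma$ maps the $\omega^i$-eigenspace of $\tau$ to the $\omega^{i+1}$-eigenspace and $\dim V=n$, all these eigenspaces are lines. Choose $e_0\neq0$ with $\tau e_0=e_0$ and put $e_i=\sigma^ie_0$.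

The bundle $(-1)^*L$ has the same Chern class as $L$, so $(-1)^*L\cong t_z^*L$ for some $z$, and the map $y\mapsto z-y$ has a lift $\iota_0$. Conjugation by this map inverts translations, hence $\iota_0\sigma\iota_0^{-1}=c_1\sigma^{-1}$ and $\iota_0\tau\iota_0^{-1}=c_2\tau^{-1}$ with scalars $c_1,c_2$, and taking $n$-th powers gives $c_1^n=c_2^n=1$. For $\iota=\tau^b\sigma^a\iota_0$ we get $\iota\sigma\iota^{-1}=c_1\omega^{-b}\sigma^{-1}$ and $\iota\tau\iota^{-1}=c_2\omega^{a}\tau^{-1}$; choose $a,b$ so that both constants are $1$. The map covered by $\iota$ has the form $y\mapsto x_0-y$, so $\iota^2$ is a scalar, and we rescale to $\iota^2=1$. Then $\tau\iota e_0=\iota\tau^{-1}e_0=\iota e_0$ gives $\iota e_0=\pm e_0$. Replacing $\iota$ by $-\iota$ if necessary, $\iota e_i=\iota\sigma^ie_0=\sigma^{-i}e_0=e_{-i}$.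
\end{proof}

The action on $V$ is now explicit, but \eqref{eq:Tr} also requires the traces on $R_m$ for $m\ge2$, where $R_m$ need not be a quotient of $\operatorname{Sym}^mV$. They are supplied by the holomorphic Lefschetz formula of Atiyah and Bott: if $g$ lifts $f$ and all fixed points $y$ of $f$ are nondegenerate, then
\[
\sum_j(-1)^j\operatorname{tr}\bigl(g\,|H^j(A,L^m)\bigr)=\sum_{f(y)=y}\frac{g_y^{\,m}}{\det\bigl(1-(df_y)^{-1}\bigr)},
\]
where $g_y$ is the scalar by which $g$ acts on the fiber $L_y$. For $m\ge1$ the left side is $\operatorname{tr}(g\,|R_m)$.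

\begin{lemma}\label{lem:traces}
Let $a,b\in\mathbb Z$ and $d\ge1$.
\begin{enumerate}
\item[(a)] If $(a,b)$ has order $h>1$ in $(\mathbb Z/n)^2$, then $\operatorname{Tr}_d(\sigma^a\tau^b)=[t^d]\,(1-\lambda t^h)^{n/h}$ with $\lambda=\omega^{abh(h-1)/2}$.
\item[(b)] Let $\kappa^2=\omega^{ab}$ and $\theta=\kappa\sum_{2i=a}\omega^{-ib}$, the sum over $i\in\mathbb Z/n$. Then $\theta$ is an integer, and
\begin{equation}\label{eq:invol}
\operatorname{Tr}_d(\sigma^a\tau^b\iota)=\kappa^{-d}\,[t^d]\ (1-t)^{\frac{n+\theta}2}(1+t)^{\frac{n-\theta}2}\,\frac{1+\theta t+3t^2}{1-t^2}.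
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g=\sigma^a\tau^b$. For $0<j<h$, $g^j$ covers a translation without fixed points, so $\operatorname{tr}(g^j\,|R_m)=0$ for $m\ge1$. In particular the second factor in \eqref{eq:Tr} is $1$. From $\tau^b\sigma^a=\omega^{ab}\sigma^a\tau^b$ we get $g^h=\omega^{abh(h-1)/2}\sigma^{ah}\tau^{bh}=\lambda$. Each root $\mu$ of $\mu^h=\lambda$ is an eigenvalue of $g$ on $V$ with multiplicity $\frac1h\sum_{j=0}^{h-1}\mu^{-j}\operatorname{tr}(g^j\,|V)=n/h$, and $\prod_\mu(1-\mu t)=1-\lambda t^h$.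

(b) Let $\gamma=\sigma^a\tau^b\iota$. Then $\gamma^2=\sigma^a\tau^b\sigma^{-a}\tau^{-b}=\omega^{-ab}$, so $\gamma_0=\kappa\gamma$ satisfies $\gamma_0^2=1$, and $\operatorname{Tr}_d(\gamma)=\kappa^{-d}\operatorname{Tr}_d(\gamma_0)$. Since $\gamma e_i=\omega^{-ib}e_{a-i}$, the trace of the involution $\gamma_0$ on $V$ is $\theta$, which gives the first two factors in \eqref{eq:invol}. The map $y\mapsto x'-y$ covered by $\gamma_0$ has $16$ fixed points, with differential $-1$ and $\det(1-(-1))=4$, and $\gamma_0$ acts on the fibers there by signs $\varepsilon_y$. So $\operatorname{tr}(\gamma_0\,|R_m)=\frac14\sum_y\varepsilon_y^m$ for $m\ge1$. This is $4$ for $m$ even; for $m$ odd it does not depend on $m$, hence equals $\theta$. Finally $1+\frac{\theta t+4t^2}{1-t^2}=\frac{1+\theta t+3t^2}{1-t^2}$.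
\end{proof}

\subsection{The choice of the group}
In degree $2$ the method can be followed by hand. Let $n=7$ and $\Gamma=\{1,\iota\}$. Property $(N_0)$ requires $\operatorname{Sym}^2V\to R_2$ to be onto, and both spaces have dimension $28$. The eigenspaces of $\iota$ on $V$ have dimensions $4$ and $3$, so those on $\operatorname{Sym}^2V$ have dimensions $10+6=16$ and $4\cdot3=12$. On $R_2$ the trace of $\iota$ is $4$, which gives $16$ and $12$ again. One inequality has become two, and here both hold.

For $n=12$ and $n=15$ the group $\{1,\iota\}$ is too small: the computations below give $\operatorname{Tr}_4(1)=-81$, $\operatorname{Tr}_4(\iota)=9$ and $\operatorname{Tr}_5(1)=1122$, $\operatorname{Tr}_5(\iota)=18$, and the identity dominates. We need many elements whose traces can be given the same sign by one character $\chi$ of degree one. The elements $\sigma^a$ and $\tau^b$ do not commute in general, but their commutator $\omega^{ab}$ acts on $\mathcal K_d$ by $\omega^{abd}$. When $d$ and $n$ have a large common factor, as for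 $(n,d)=(15,5)$ and $(12,4)$, a large subgroup therefore acts on $\mathcal K_d$ through an abelian group, and adjoining $\iota$ adds as many involutions as this group has elements.

\subsection{Type $(1,15)$}
Let $n=15$, $p=3$, $d=5$. The commutator $\omega^3$ of $\tau$ and $\sigma^3$ acts on $\mathcal K_5$ by $\omega^{15}=1$. Hence $\sigma^3,\tau,\iota$ define an action on $\mathcal K_5$ of $\Gamma=(\mathbb Z/5\times\mathbb Z/15)\rtimes\{\pm1\}$, of order $150$, whose elements are $\sigma^{a}\tau^b$ and $\sigma^a\tau^b\iota$ with $a=3a'$, $a'\in\mathbb Z/5$, $b\in\mathbb Z/15$. Let $\chi(\sigma^3)=\chi(\tau)=1$ and $\chi(\iota)=-1$.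

\emph{Identity.} By \eqref{eq:identity}, $\operatorname{Tr}_5(1)=-\binom{15}5+15\bigl[\binom{12}4-\binom{12}3\bigr]=-3003+15\cdot275=1122$.

\emph{Translations.} For order $h=3$ or $15$, the polynomial $(1-\lambda t^h)^{15/h}$ has no term $t^5$. The $24$ elements of order $5$ have $b=3b'$ and $\lambda=\omega^{10ab}=\omega^{90a'b'}=1$, so $\operatorname{Tr}_5=[t^5](1-t^5)^3=-3$.

\emph{Involutions.} Take $\kappa=\omega^{8ab}$, so $\kappa^2=\omega^{16ab}=\omega^{ab}$ and $\kappa^5=\omega^{120a'b}=1$. The only solution of $2i=a$ is $i=8a$, so $\theta=\kappa\,\omega^{-8ab}=1$. The series in \eqref{eq:invol} is $(1-t^2)^6(1-t)(1+t+3t^2)=(1-t^2)^6(1+2t^2-3t^3)$, with $t^5$-coefficient $(-6)(-3)=18$, for each of the $75$ involutions.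

Therefore
\[
\frac1{150}\sum_g\chi(g)\operatorname{Tr}_5(g)=\frac{1122-24\cdot3-75\cdot18}{150}=-2 .
\]
If $(N_3)$ held, Lemma~\ref{lem:euler} would make this number nonnegative. This proves Theorem~\ref{thm:A}(ii).

\subsection{Type $(1,12)$}
Let $n=12$, $p=2$, $d=4$; note $\omega^6=-1$. The commutator $\omega^9$ of $\tau^3$ and $\sigma^3$ acts on $\mathcal K_4$ by $\omega^{36}=1$. Hence $\sigma^3,\tau^3,\iota$ define an action of $\Gamma=(\mathbb Z/4)^2\rtimes\{\pm1\}$, of order $32$, with elements $\sigma^a\tau^b$ and $\sigma^a\tau^b\iota$, where $a=3a'$, $b=3b'$, $a',b'\in\mathbb Z/4$. Call $(a',b')$ \emph{even} if both entries are even; there are $4$ even pairs and $12$ others.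

\emph{Identity.} $\operatorname{Tr}_4(1)=\binom{12}4+12\bigl[\binom92-\binom93\bigr]=495+12(36-84)=-81$.

\emph{Translations.} The three nonzero even pairs have order $2$ and $a,b\in\{0,6\}$, so $\lambda=\omega^{ab}=1$ and $\operatorname{Tr}_4=[t^4](1-t^2)^6=15$. The other twelve pairs have order $4$ and $\lambda=\omega^{6ab}=\omega^{54a'b'}=(-1)^{a'b'}$, so $\operatorname{Tr}_4=[t^4](1-\lambda t^4)^3=-3(-1)^{a'b'}$.

\emph{Involutions.} Here $\kappa^{-4}=\omega^{-2ab}=\omega^{-18a'b'}=(-1)^{a'b'}$. If $a$ is odd, $2i=a$ has no solution and $\theta=0$. If $a$ is even, the solutions are $a/2$ and $a/2+6$, so $\theta=\kappa\,\omega^{-ab/2}(1+(-1)^b)$, which is $0$ for $b$ odd and $\pm2$ for $b$ even, as $\kappa=\pm\omega^{ab/2}$. For $\theta=2$ the series in \eqref{eq:invol} is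
\[
(1-t^2)^4(1-t)^2(1+2t+3t^2)=(1-t^2)^4(1-4t^3+3t^4),
\]
with $t^4$-coefficient $6+3=9$; for $\theta=-2$ it is the same series in $-t$. So $\operatorname{Tr}_4=9$ for even pairs. For $\theta=0$ the series is $(1-t^2)^5(1+3t^2)$, with $t^4$-coefficient $10-15=-5$, so $\operatorname{Tr}_4=-5(-1)^{a'b'}$ for the other pairs.

The sign $(-1)^{a'b'}$ is not a character, but off the even pairs it agrees with one up to sign: there $(a'+1)(b'+1)$ is even, so $a'+b'+a'b'$ is odd and $(-1)^{a'+b'}=-(-1)^{a'b'}$. We therefore take $\chi(\sigma^3)=\chi(\tau^3)=-1$, $\chi(\iota)=1$, that is, $\chi=(-1)^{a'+b'}$. Every element other than the identity now contributes positively: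
\begin{center}
\begin{tabular}{lccc}
elements & number & $\chi\cdot\operatorname{Tr}_4$ & total\\ \hline
identity & $1$ & $-81$ & $-81$\\
translations of order $2$ & $3$ & $15$ & $45$\\
translations of order $4$ & $12$ & $3$ & $36$\\
involutions, $(a',b')$ even & $4$ & $9$ & $36$\\
involutions, $(a',b')$ not even & $12$ & $5$ & $60$
\end{tabular}
\end{center}
The totals add up to $96$, so $\frac1{32}\sum_g\chi(g)\operatorname{Tr}_4(g)=3$. If $(N_2)$ held, Lemma~\ref{lem:euler} would give $-3\ge0$. This proves Theorem~\ref{thm:A}(i). \qed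

\section{Degeneration to a union of chords}\label{sec:degen}

We turn to Theorem~\ref{thm:B}. We first dispose of the groups $K_{i,q}$ with $q\ge3$, and then construct a family of section rings whose limit can be computed on an elliptic curve.

\subsection{Kernel bundles and the rows $q\ge3$}
If $0\to M'\to M\to\mathcal N\to0$ is an exact sequence of vector bundles with $\mathcal N$ of rank one, contraction with $M\to\mathcal N$ gives exact sequences
\begin{equation}\label{eq:wedge}
0\to\wedge^aM'\to\wedge^aM\to\wedge^{a-1}M'\otimes\mathcal N\to0 .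
\end{equation}

\begin{lemma}\label{lem:kernel}
Let $H$ be a line bundle on a projective variety $X$, let $V\otimes\mathcal O_X\to H$ be onto with kernel $M$, and let $B=\bigoplus_{m\ge0}H^0(X,H^m)$. If $q\ge1$ and $H^1(X,H^{q-1})=0$, then $K_{i,q}(B)\cong H^1(X,\wedge^{i+1}M\otimes H^{q-1})$.
\end{lemma}

\begin{proof}
The Koszul differential is induced by the composite $\wedge^iV\otimes H^q\to\wedge^{i-1}M\otimes H^{q+1}\subseteq\wedge^{i-1}V\otimes H^{q+1}$, whose kernel is $\wedge^iM\otimes H^q$ by \eqref{eq:wedge}. So $K_{i,q}(B)$ is the cokernel of $\wedge^{i+1}V\otimes H^0(H^{q-1})\to H^0(\wedge^iM\otimes H^q)$. Now use the cohomology sequence of $0\to\wedge^{i+1}M\otimes H^{q-1}\to\wedge^{i+1}V\otimes H^{q-1}\to\wedge^iM\otimes H^q\to0$.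
\end{proof}

\begin{lemma}\label{lem:q3}
If $L$ is base point free, $q\ge3$ and $i\le n-4$, then $K_{i,q}(A,L)=0$.
\end{lemma}

\begin{proof}
Let $M=\ker(V\otimes\mathcal O_A\to L)$, of rank $n-1$ and determinant $L^{-1}$. By Lemma~\ref{lem:kernel}, $K_{i,q}=H^1(\wedge^{i+1}M\otimes L^{q-1})$. Since $H^1(L^{q-2})=0$, the sequence \eqref{eq:wedge} embeds this group in $H^2(\wedge^{i+2}M\otimes L^{q-2})$. By Serre duality and $\wedge^{i+2}M^\vee\cong\wedge^{n-3-i}M\otimes L$, the latter is dual to $H^0(\wedge^{n-3-i}M\otimes L^{3-q})\subseteq\wedge^{n-3-i}V\otimes H^0(L^{3-q})$. This vanishes for $q>3$. For $q=3$ a section is a constant $\xi\in\wedge^{n-3-i}V$ killed by contraction with the evaluation at every point of $A$. The evaluations span $V^\vee$ and $n-3-i\ge1$, so $\xi=0$.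
\end{proof}

For base point free $L$, the failures found in Section~\ref{sec:equiv} thus lie in the row $q=2$: the computations there give $\dim K_{2,2}\ge3$ for $n=12$ and $\dim K_{3,2}\ge2$ for $n=15$.

\subsection{The family}
Let $\mathbf e(x)=\exp(2\pi\sqrt{-1}\,x)$, let $C=\mathbb C/(\mathbb Z+\mathbb Z\eta)$ with $\operatorname{Im}\eta>0$, and fix an irrational real number $c$. For $m\ge1$ and $r\in\mathbb Z$ let $\Theta_{m,r}$ be the space of entire functions $f$ with
\[
f(w+1)=f(w),\qquad f(w+\eta)=\mathbf e(-mnw-nrc)f(w).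
\]
It is the space of sections of the line bundle of degree $mn$ on $C$ with these factors of automorphy, so $\dim\Theta_{m,r}=mn$. Let $\ell$ be the bundle with $H^0(C,\ell)=\Theta_{1,0}$, write $(t_c^*f)(w)=f(w+c)$, and put $\ell_z=t_{zc}^*\ell$ for $z\in\mathbb Z$. Substituting $w+c$ for $w$ shows $t_c^*\Theta_{m,r}=\Theta_{m,r+m}$. Hence $H^0(\ell_z)=\Theta_{1,z}$, and multiplying factors gives $\Theta_{m,r}=H^0(C,\ell_0^{m-r}\ell_1^r)$.

For $0<|\delta|<1$ let $A_\delta$ be the quotient of $\mathbb C^*\times\mathbb C\ni(u,w)$ by the commuting maps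
\[
(u,w)\mapsto(u,w+1),\qquad(\mathbf e(nc)u,\,w+\eta),\qquad(\delta u,\,w+c),
\]
and let $L_\delta$ be defined by the respective factors $1$, $\mathbf e(-nw)$, $u^{-1}$. To identify this pair, write $u=\mathbf e(v)$, $\delta=\mathbf e(\zeta)$, and use the coordinates $(z_1,z_2)=(v,nw)$ on $\mathbb C^2$. Then $A_\delta=\mathbb C^2/(\Omega\mathbb Z^2+\Delta\mathbb Z^2)$ with
\[
\Omega=\begin{pmatrix}\zeta&nc\\ nc&n\eta\end{pmatrix},\qquad\Delta=\operatorname{diag}(1,n).
\]
The matrix $\Omega$ is symmetric, and $\operatorname{Im}\Omega=\operatorname{diag}(\operatorname{Im}\zeta,n\operatorname{Im}\eta)>0$ because $c$ is real. The factors are $1$ on $\Delta\mathbb Z^2$ and $\mathbf e(-z_k)$ on the $k$-th column of $\Omega$. Up to constants these are the classical factors $\mathbf e(-z_k-\frac12\Omega_{kk})$ of theta functions of type $\Delta$, so $(A_\delta,L_\delta)$ is an abelian surface of type $(1,n)$.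

Expand a section of $L_\delta^m$ as a Laurent series $f=\sum_{r\in\mathbb Z}u^rf_r(w)$. The first two conditions say $f_r\in\Theta_{m,r}$. The third, $f(\delta u,w+c)=u^{-m}f(u,w)$, says $f_{r+m}=\delta^rt_c^*f_r$, and iterating in both directions,
\begin{equation}\label{eq:coeff}
f_{r+jm}(w)=\delta^{\,\epsilon(r,j)}f_r(w+jc),\quad\epsilon(r,j)=rj+\tfrac12mj(j-1)\qquad(0\le r\le m-1,\ j\in\mathbb Z).
\end{equation}
Conversely, any $(f_0,\dots,f_{m-1})$ defines a section. Indeed, since $c$ is real and $f_r$ is $1$-periodic, the functions $f_r(w+jc)$ are bounded on compact sets uniformly in $j$, while $\epsilon(r,j)$ grows quadratically in $j$. So the section ring $R(\delta)$ of $L_\delta$ has $R(\delta)_m\cong\bigoplus_{r=0}^{m-1}\Theta_{m,r}$, a space independent of $\delta$.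

The exponent $\epsilon(r,j)$ equals $j(r+\frac12m(j-1))\ge0$ for $j\ge1$, with equality only for $(r,j)=(0,1)$, and it is at least $|j|(m-r)>0$ for $j\le-1$. In the fixed coordinates, the $u^k$-coefficient of a product $fg$ is $\sum_{k_1+k_2=k}f_{k_1}g_{k_2}$; by \eqref{eq:coeff} and the bounds above it is a power series in $\delta$, convergent for $|\delta|<1$, with coefficients in a fixed finite-dimensional space. So the multiplication maps extend holomorphically to $\delta=0$, where only the terms with $\epsilon=0$ remain. The limit is the ring $R(0)$ with $R(0)_0=\mathbb C$ and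
\begin{equation}\label{eq:R0}
R(0)_m=\Bigl\{\sum_{r=0}^mu^rf_r:\ f_r\in H^0(C,\ell_0^{m-r}\ell_1^r),\ f_m=t_c^*f_0\Bigr\}\qquad(m\ge1).
\end{equation}
From now on $V=H^0(C,\ell)$, identified with $R(0)_1$ by $s\mapsto s+u\,t_c^*s$.

The geometry is visible in this formula. Evaluation at $(u,w)$ is the functional $s\mapsto s(w)+u\,s(w+c)$, a point on the chord through the points $w$ and $w+c$ of the elliptic normal curve $C\subset\mathbb P(V^\vee)$. The limit surface is the union of these chords: a $\mathbb P^1$-bundle over $C$ whose sections $u=0$ and $u=\infty$ are both mapped to $C$ and glued by the translation $c$. We use only the ring $R(0)$.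

\begin{proposition}\label{prop:main}
If $p\ge0$ and $n\ge3p+7$, then $K_{p,2}(R(0))=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:main}]
In a complex $W'\to W\to W''$ of vector bundles, the middle cohomology of a fiber has dimension $\operatorname{rk}W$ minus the ranks of the two maps. Ranks are lower semicontinuous, so exactness in the middle is an open condition, and Zariski open in the algebraic setting. Let $i\le p$. Then $n\ge3i+7$, so $K_{i,2}(R(0))=0$ and therefore $K_{i,2}(A_\delta,L_\delta)=0$ for small $\delta\ne0$. Take a family $\pi\colon(\mathcal A,\mathcal L)\to\mathcal B$ of $(1,n)$-polarized surfaces over a finite cover $\mathcal B$ of $\mathcal A_{1,n}$. The sheaves $\pi_*\mathcal L^m$ are vector bundles with fibers $H^0(L^m)$, because $h^0(L^m)$ is constant. So the locus $K_{i,2}\neq0$ is closed in $\mathcal B$, and its image is closed in $\mathcal A_{1,n}$. This image misses $(A_\delta,L_\delta)$, and $\mathcal A_{1,n}$ is irreducible, so $K_{i,2}=0$ for general $(A,L)$.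 Finally, a general $L$ is very ample as $n\ge5$, and Lemma~\ref{lem:q3} gives $K_{i,q}=0$ for $q\ge3$ since $i\le p\le n-4$.
\end{proof}

\section{Semistable bundles on the elliptic curve}\label{sec:bundles}

Multiplication in $R(0)$ evaluates sections of $\ell$ at $w$ and at $w+c$, and the proof will bring in further points $w+zc$. For a finite set $J\subset\mathbb Z$ with $|J|\le n-1$ let
\[
M_J=\ker\Bigl(V\otimes\mathcal O_C\to\bigoplus_{z\in J}\ell_z\Bigr),\qquad s\mapsto(t_{zc}^*s)_{z\in J},
\]
and for a finite set $T\subset\mathbb Z$ let $\ell_T=\bigotimes_{z\in T}\ell_z$. The points $w+zc$ of $C$ are distinct because $c$ is real and irrational, and they impose independent conditions on $V$ because $\ell\bigl(-\sum_{z\in J}(w+zc)\bigr)$ has degree $n-|J|\ge1$ and hence no $H^1$. So the map is onto, $M_J$ has rank $n-|J|$ and degree $-n|J|$, and its fiber at $w$ consists of the sections vanishing at the points $w+zc$, $z\in J$.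

Recall that the slope of a bundle $F$ is $\mu(F)=\deg F/\operatorname{rk}F$, and that $M$ is semistable if $\mu(F)\le\mu(M)$ for all nonzero subsheaves $F$. If $M$ is not semistable, it has a unique maximal destabilizing subbundle, the subbundle of largest rank among those of largest slope. A semistable bundle of positive slope has no nonzero map to $\mathcal O_C$, so it has no $H^1$ by Serre duality on $C$. In characteristic $0$, exterior powers of semistable bundles are semistable \cite[Cor.~6.4.14]{Laz}.

\begin{lemma}\label{lem:ss}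
Let $1\le|J|\le n-1$. Then $M_J$ is semistable. Consequently, for $|T|\ge1$ and $a\ge0$,
\begin{equation}\label{eq:vanish}
|T|\,(n-|J|)>a\,|J|\quad\Longrightarrow\quad H^1(C,\wedge^aM_J\otimes\ell_T)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Put $m=|J|$. Suppose that $M_J$ is not semistable, and let $F$ be its maximal destabilizing subbundle, of rank $r$ with $0<r<n-m$. The idea is that $F$ inherits the symmetry of $M_J$, which confines $\deg F$ to one residue class modulo $n^2$; then the weak bound $\deg F<0$ is enough.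

\emph{The degree is negative.} The inclusion $F\subseteq V\otimes\mathcal O_C$ followed by a suitable linear projection $V\to\mathbb C^r$ is generically an isomorphism $F\to\mathcal O_C^r$. Its determinant is a nonzero section of $\det F^\vee$, so $\deg F\le0$. If $\deg F=0$, the determinant vanishes nowhere, $F$ is trivial, and $H^0(M_J)\ne0$. But a section of $M_J$ is a constant $s\in V$ vanishing at every point of $C$, since $J\neq\emptyset$, so it is $0$.

\emph{The degree is $\equiv rn\pmod{n^2}$.} The theta group $\mathcal G(\ell)$ is an extension of $C[n]\cong(\mathbb Z/n)^2$ by $\mathbb C^*$. An element $g$ over $x\in C[n]$ acts on $V\otimes\mathcal O_C$ by $(w,s)\mapsto(w+x,gs)$. Since $gs$ vanishes at $w+x+zc$ exactly when $s$ vanishes at $w+zc$, the action preserves $M_J$, and by uniqueness it preserves $F$. A scalar acts by itself both on $F$ and on $\ell$, hence trivially on $F\otimes\ell^{-1}$, so $C[n]$ acts on $F\otimes\ell^{-1}$. As $C[n]$ acts freely on $C$, this bundle is a pullback under $[n]\colon C\to C/C[n]\cong C$,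 of degree $n^2$. Thus $n^2$ divides $\deg F-rn$.

Since $0<rn<n^2$, the largest negative integer in this class is $rn-n^2$. Therefore
\[
\mu(F)\le n-\frac{n^2}r<n-\frac{n^2}{n-m}=\frac{-mn}{n-m}=\mu(M_J),
\]
which contradicts the choice of $F$. For \eqref{eq:vanish}, the bundle $\wedge^aM_J\otimes\ell_T$ is zero or semistable of slope $n|T|-\frac{amn}{n-m}>0$.
\end{proof}

A section of $\wedge^aV\otimes\ell_T$ is an entire function $\mathbb C\to\wedge^aV$ whose components have the factors of automorphy of $\ell_T$. Let $\partial_z\colon\wedge^aV\otimes\mathcal O_C\to\wedge^{a-1}V\otimes\ell_z$ be contraction, at the point $w$, with the functional $s\mapsto s(w+zc)$. We use four properties.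
\begin{enumerate}
\item[(P1)] The $\partial_z$ anticommute, and $\partial_z^2=0$.
\item[(P2)] $\wedge^aM_J$ is the common kernel of the $\partial_z$, $z\in J$, in $\wedge^aV\otimes\mathcal O_C$.
\item[(P3)] $t_c^*\partial_z=\partial_{z+1}t_c^*$, where $t_c^*$ acts on functions $\mathbb C\to\wedge^aV$ by $w\mapsto w+c$. Hence $t_c^*$ maps $H^0(\wedge^aM_J\otimes\ell_T)$ isomorphically onto $H^0(\wedge^aM_{J+1}\otimes\ell_{T+1})$.
\item[(P4)] For $z\notin J$ and $|J|+1\le n-1$, the sequence $0\to M_{J\cup z}\to M_J\to\ell_z\to0$ is exact, so \eqref{eq:wedge} gives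
\begin{equation}\label{eq:step}
0\to\wedge^aM_{J\cup z}\to\wedge^aM_J\xrightarrow{\ \partial_z\ }\wedge^{a-1}M_{J\cup z}\otimes\ell_z\to0 .
\end{equation}
\end{enumerate}
Here (P1) and (P2) are fiberwise linear algebra, (P3) holds because both sides contract the value at $w+c$ with evaluation at $w+c+zc$, and $J\cup z$ stands for $J\cup\{z\}$.

\section{The case $p=0$}\label{sec:p0}

For $p=0$, Proposition~\ref{prop:main} says that $V\otimes V\to R(0)_2$ is onto if $n\ge7$. View $a=\sum s\otimes s'\in V\otimes V$ as the function $a(w_1,w_2)=\sum s(w_1)s'(w_2)$, and also as a section of $V\otimes\ell_0$ with base point $w_2$, so that $(\partial_za)(w)=a(w+zc,w)$. Multiplying out $(s+u\,t_c^*s)(s'+u\,t_c^*s')$, the image of $a$ in $R(0)_2$ has coordinates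
\[
f_0(w)=a(w,w),\qquad f_1(w)=a(w+c,w)+a(w,w+c).
\]
The map $a\mapsto f_0=\partial_0a$ is onto $H^0(\ell_0^2)$, because $H^1(M_{\{0\}}\otimes\ell_0)=0$ by \eqref{eq:vanish}, as $n-1>1$. Its kernel is $U=H^0(M_{\{0\}}\otimes\ell_0)$, and it remains to show that $D\colon U\to H^0(\ell_0\ell_1)$, $a\mapsto f_1$, is onto.

The difficulty is that $D=\partial_1+\partial_0t_c^*$ is not induced by a map of sheaves on $C$: its first term uses the value of the section $a$ at $w$, its second term the value at $w+c$. So there is no cohomology group that measures its cokernel. The remedy is to restrict $D$ to a subspace on which one term vanishes. The second term vanishes if $a(w-c,w)=0$ for all $w$, that is, if $a\in H^0(M_{\{-1,0\}}\otimes\ell_0)$. There $D=\partial_1$ is induced by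
\[
0\to M_{\{-1,0,1\}}\otimes\ell_0\to M_{\{-1,0\}}\otimes\ell_0\to\ell_0\ell_1\to0 ,
\]
and $H^1(M_{\{-1,0,1\}}\otimes\ell_0)=0$ by \eqref{eq:vanish} as soon as $n-3>3$. This is the bound $n\ge7$. The three points $w-c,w,w+c$ against a single twist by $\ell$ are the source of the slope $3$ in Theorem~\ref{thm:B}.

\section{The general case}\label{sec:general}

Fix $p\ge0$ and $n\ge3p+7$. We reduce Proposition~\ref{prop:main} to the surjectivity of a map $D$ as above, and then prove the surjectivity by induction.

\subsection{Removing the gluing condition}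
The condition $f_m=t_c^*f_0$ in \eqref{eq:R0} is what prevents a direct sheaf computation, so we compare $R(0)$ with the ring in which it is dropped. Let $E=\ell_0\oplus\ell_1$ and
\[
\tilde R_m=\bigoplus_{r=0}^mu^rH^0(\ell_0^{m-r}\ell_1^r)=H^0(C,\operatorname{Sym}^mE),\qquad R_C^+=\bigoplus_{m\ge1}H^0(C,\ell^m),
\]
where $s\in V$ acts on $\tilde R$ by $s+u\,t_c^*s$ and on $R_C^+$ by $s$. Define $\varphi\colon\tilde R\to R_C^+$ by $\varphi(f)=t_{-c}^*f_m-f_0$ in degree $m\ge1$ and $\varphi=0$ in degree $0$. The lowest and highest coefficients of $(s+u\,t_c^*s)f$ are $sf_0$ and $(t_c^*s)f_m$, so $\varphi$ is $S$-linear; for $f=1$ this reads $s-s=0$. It is onto since $f_0$ and $f_m$ are independent for $m\ge1$, and its kernel is $R(0)$. By \eqref{eq:les},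
\begin{equation}\label{eq:les2}
K_{p+1,1}(\tilde R)\to K_{p+1,1}(R_C^+)\to K_{p,2}(R(0))\to K_{p,2}(\tilde R)
\end{equation}
is exact.

\begin{lemma}\label{lem:tilde}
$K_{p,2}(\tilde R)=0$.
\end{lemma}

\begin{proof}
Let $\pi\colon X=\mathbb P(E)\to C$ with $H=\mathcal O_X(1)$ and $\pi_*H^m=\operatorname{Sym}^mE$, so $\tilde R_m=H^0(X,H^m)$. The map $V\otimes\mathcal O_C\to E$ is onto with kernel $M_{\{0,1\}}$, so $V$ generates $H$; let $M=\ker(V\otimes\mathcal O_X\to H)$. As $H^1(X,H)=H^1(C,E)=0$, Lemma~\ref{lem:kernel} gives $K_{p,2}(\tilde R)=H^1(X,\wedge^{p+1}M\otimes H)$. The kernel of $\pi^*E\to H$ is $\pi^*(\ell_0\ell_1)\otimes H^{-1}$, so there is an exact sequence $0\to\pi^*M_{\{0,1\}}\to M\to\pi^*(\ell_0\ell_1)\otimes H^{-1}\to0$, and \eqref{eq:wedge} yields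
\[
0\to\pi^*\wedge^{p+1}M_{\{0,1\}}\otimes H\to\wedge^{p+1}M\otimes H\to\pi^*\bigl(\wedge^pM_{\{0,1\}}\otimes\ell_0\ell_1\bigr)\to0 .
\]
Since $R^1\pi_*H=R^1\pi_*\mathcal O_X=0$, the outer terms have first cohomology $H^1(C,\wedge^{p+1}M_{\{0,1\}}\otimes E)$ and $H^1(C,\wedge^pM_{\{0,1\}}\otimes\ell_0\ell_1)$. Both vanish by \eqref{eq:vanish}, because $n-2>2(p+1)$ and $2(n-2)>2p$.
\end{proof}

It remains to show that the first map in \eqref{eq:les2} is onto. In terms of sections on $C$, the Koszul differential of $R_C^+$ is $\partial_0$ and that of $\tilde R$ is $\partial_0+u\,\partial_1$. Since $R_C^+$ is zero in degree $0$, (P2) gives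
\[
K_{p+1,1}(R_C^+)=U:=H^0(C,\wedge^{p+1}M_{\{0\}}\otimes\ell_0).
\]
Write an element of $\wedge^{p+1}V\otimes\tilde R_1$ as $a+u\,t_c^*b$ with $a,b\in\wedge^{p+1}V\otimes H^0(\ell_0)$. The coefficients of $u^0,u^1,u^2$ in its differential are $\partial_0a$, $\partial_1a+\partial_0t_c^*b$ and $\partial_1t_c^*b=t_c^*\partial_0b$. So the cycles form the space
\[
Z=\{(a,b)\in U\times U:\ \partial_1a+\partial_0t_c^*b=0\},
\]
and $\varphi$ induces $\rho\colon Z\to U$, $\rho(a,b)=b-a$. Let
\[
D\colon U\to Q:=H^0(C,\wedge^pM_{\{0,1\}}\otimes\ell_0\ell_1),\qquad D(a)=\partial_1a+\partial_0t_c^*a .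
\]
Both terms lie in $Q$ by (P1)--(P3), since $\partial_0a=0$ and $\partial_1t_c^*a=0$. If $D$ is onto, so is $\rho$: given $\psi\in U$, choose $a\in U$ with $D(a)=-\partial_0t_c^*\psi$; then $(a,a+\psi)\in Z$ and $\rho(a,a+\psi)=\psi$. Together with Lemma~\ref{lem:tilde} and \eqref{eq:les2}, this reduces Proposition~\ref{prop:main} to the surjectivity of $D$.

\subsection{The map $D$ is onto}
As for $p=0$, one term of $D$ can be killed. If $\partial_{-1}a=0$, then $D(a)=\partial_1a$ lies in $\wedge^pM_{\{-1,0,1\}}$; if $\partial_1a=0$, then $D(a)=\partial_0t_c^*a$ lies in $\wedge^pM_{\{0,1,2\}}$. For $p\le1$ these two subbundles span $\wedge^pM_{\{0,1\}}$, but for $p\ge2$ they span only the kernel of $\partial_{-1}\partial_2$. So one also has to show that $\partial_{-1}\partial_2D$ is onto. This is a problem of the same shape, with the index set $\{0,1\}$ enlarged to $\{-1,0,1,2\}$ and the exterior power lowered by $2$, and after finitely many steps the target is zero. Accordingly, for $j\ge0$ let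
\[
I_j=\{-j,\dots,j+1\},\qquad Q_j=H^0\bigl(C,\wedge^{p-2j}M_{I_j}\otimes\ell_{I_j}\bigr)\quad(2j\le p),
\]
$Q_j=0$ for $2j>p$, and
\[
\Phi_0=\mathrm{id},\qquad\Phi_{j+1}=\partial_{-j-1}\partial_{j+2}\Phi_j,\qquad D_j=\Phi_jD\colon U\to Q_j .
\]
Thus $\Phi_j$ is the product of the $\partial_z$ with $z\in I_j\setminus\{0,1\}$, and $D_0=D$, $Q_0=Q$. We isolate the vanishing that is used on both sides.

\begin{lemma}\label{lem:chain}
Let $2j\le p$, $I=I_j$, $z_0\in I$ and $\gamma\notin I$. The product of the $2j+1$ contractions $\partial_z$, $z\in I\setminus\{z_0\}$, maps $H^0(\wedge^{p+1}M_{\{z_0,\gamma\}}\otimes\ell_{z_0})$ onto $H^0(\wedge^{p-2j}M_{I\cup\gamma}\otimes\ell_I)$.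
\end{lemma}

\begin{proof}
By (P1) the order of the contractions changes only the sign. Apply them one at a time. At step $r=0,\dots,2j$ we contract $\wedge^{p+1-r}M_J\otimes\ell_T$, with $|J|=2+r$ and $|T|=1+r$, by some $\partial_z$ with $z\notin J$; note $|J|+1\le p+3\le n-1$. By \eqref{eq:step}, the step is onto on sections if $H^1(\wedge^{p+1-r}M_{J\cup z}\otimes\ell_T)=0$, and by \eqref{eq:vanish} this holds if
\[
(1+r)(n-3-r)>(p+1-r)(3+r).
\]
For $r=0$ this is $n-3>3(p+1)$, that is, $n\ge3p+7$. For $r\ge1$ we have $3+r\le2(1+r)$, so it suffices that $n-3-r>2(p+1-r)$, that is, $n>2p+5-r$, which holds.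
\end{proof}

\begin{proposition}\label{prop:Dj}
The map $D_j$ is onto for all $j\ge0$.
\end{proposition}

\begin{proof}
We use descending induction on $j$; there is nothing to prove for $2j>p$. Let $2j\le p$, assume that $D_{j+1}$ is onto, and put $I=I_j$, $\alpha=-j-1$, $\beta=j+2$, $k=p-2j$. The index sets below have at most $2j+4\le p+4\le n-1$ elements.

\emph{Step 1: reduction to two subspaces.} Let $\xi\in Q_j$. Then $\partial_\alpha\partial_\beta\xi\in Q_{j+1}$, so $\partial_\alpha\partial_\beta\xi=D_{j+1}(a)=\partial_\alpha\partial_\beta D_j(a)$ for some $a\in U$, and $\xi-D_j(a)$ is killed by $\partial_\alpha\partial_\beta$. To describe the kernel, split locally $M_I=M_0\oplus\langle v_\alpha,v_\beta\rangle$ with $M_0=M_{I\cup\{\alpha,\beta\}}$ and $v_\alpha,v_\beta$ dual to the evaluations at $w+\alpha c$, $w+\beta c$. In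
\[
\wedge^kM_I=\wedge^kM_0\ \oplus\ v_\alpha\wedge^{k-1}M_0\ \oplus\ v_\beta\wedge^{k-1}M_0\ \oplus\ v_\alpha\wedge v_\beta\wedge^{k-2}M_0
\]
the kernel $\mathcal E$ of $\partial_\alpha\partial_\beta$ is the sum of the first three summands, $\wedge^kM_{I\cup\alpha}$ is the sum of the first and third, and $\wedge^kM_{I\cup\beta}$ is the sum of the first and second. Hence
\[
0\to\wedge^kM_{I\cup\{\alpha,\beta\}}\to\wedge^kM_{I\cup\alpha}\oplus\wedge^kM_{I\cup\beta}\to\mathcal E\to0
\]
is exact. By \eqref{eq:vanish}, $H^1(\wedge^kM_{I\cup\{\alpha,\beta\}}\otimes\ell_I)=0$ if $(2j+2)(n-2j-4)>(p-2j)(2j+4)$. Since $2j+4\le2(2j+2)$, it suffices that $n-2j-4>2(p-2j)$, that is, $n>2p-2j+4$, which holds. Therefore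
\[
\xi-D_j(a)\in H^0(\wedge^kM_{I\cup\alpha}\otimes\ell_I)+H^0(\wedge^kM_{I\cup\beta}\otimes\ell_I),
\]
and it remains to show that both summands lie in $D_j(U)$. We have $D_j=\Phi_j\partial_1+\Phi_j\partial_0t_c^*$, where, up to sign, $\Phi_j\partial_1$ is the product of the $\partial_z$ with $z\in I\setminus\{0\}$, and $\Phi_j\partial_0$ is the product of the $\partial_z$ with $z\in I\setminus\{1\}$.

\emph{Step 2: the first summand.} Let $a\in H^0(\wedge^{p+1}M_{\{0,\alpha\}}\otimes\ell_0)\subseteq U$. By (P3), $t_c^*a$ is a section of $\wedge^{p+1}M_{\{1,-j\}}\otimes\ell_1$, so $\partial_{-j}t_c^*a=0$. Since $-j\in I\setminus\{1\}$, the second term of $D_j(a)$ vanishes, and $D_j(a)=\Phi_j\partial_1a$. Lemma~\ref{lem:chain} with $z_0=0$, $\gamma=\alpha$ shows that these elements fill $H^0(\wedge^kM_{I\cup\alpha}\otimes\ell_I)$.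

\emph{Step 3: the second summand.} Let $a\in H^0(\wedge^{p+1}M_{\{0,j+1\}}\otimes\ell_0)\subseteq U$. Then $\partial_{j+1}a=0$ and $j+1\in I\setminus\{0\}$, so the first term vanishes and $D_j(a)=\Phi_j\partial_0t_c^*a$. By (P3), $t_c^*a$ is an arbitrary element of $H^0(\wedge^{p+1}M_{\{1,\beta\}}\otimes\ell_1)$. Lemma~\ref{lem:chain} with $z_0=1$, $\gamma=\beta$ shows that these elements fill $H^0(\wedge^kM_{I\cup\beta}\otimes\ell_I)$.
\end{proof}

For $j=0$ the map $D$ is onto. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:B}. \qed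

\begin{remark}
The full hypothesis $n\ge3p+7$ enters only at the step $r=0$ of Lemma~\ref{lem:chain}, through $H^1(\wedge^{p+1}M_J\otimes\ell_{z_0})=0$ with $|J|=3$; every other inequality in this section follows from $n\ge2p+5$. That bundle has slope $n-\frac{3(p+1)n}{n-3}$, which is $0$ for $n=3p+6$. For $p+4\le n<3p+6$ the bundle is nonzero of negative degree, so its $H^1$ is nonzero by Riemann--Roch and the argument stops. At $n=3p+6$ the conclusion itself fails for $p=0,1,2,3$, that is, for $n=6,9,12,15$, by Corollary~\ref{cor:main}.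
\end{remark}

\begin{thebibliography}{9}

\bibitem{Laz}
Lazarsfeld, \emph{Positivity II}.

\bibitem{RS}
\emph{Research Statement}, \texttt{https://people.math.wisc.edu/\string~wei83/files/Research\_Statement.pdf}.

\end{thebibliography}
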